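# Maximal independent sets in random-order streams need $\tilde\Theta(N^2)$ bits

Throughout, $[k]=\{1,\dots,k\}$ and $\log=\log_2$. The number of vertices of an input graph is $N$. The letter $n$ is reserved for an internal parameter of a construction.

## Two hidden partitions joined by a sparse random bipartite graph

Fix positive integers $n,\ell,D$ and a probability $p$. We build a random graph $G$ out of $D$ independent copies of one gadget.

**Construction.** For each copy $c\in[D]$ and each $i\in[\ell]$ there are two vertex classes $A_i^c$ and $B_i^c$, each a labeled copy of $[n]$. All classes are disjoint, so there are $2Dn\ell$ vertices. Put $A^c=\bigcup_i A_i^c$ and $B^c=\bigcup_iB_i^c$, and call each $A^c$ and each $B^c$ a *side*. Choose, all independently,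

* uniformly random permutations $\alpha_i^c,\beta_i^c$ of $[n]$, and
* bits $X_i^c(x,y)$ for $x\in A_i^c$, $y\in B_i^c$, each equal to $1$ with probability $p$.

The permutations cut each side into $n$ *groups* of size $\ell$: group $a\in[n]$ of $A^c$ is $\{\alpha_i^c(a)\in A_i^c:i\in[\ell]\}$, and group $b$ of $B^c$ is $\{\beta_i^c(b)\in B_i^c:i\in[\ell]\}$. A group has one vertex in each class, and every vertex is in one group. The edges are:

* two distinct vertices of $A^c$ are adjacent iff they lie in different groups, and likewise in $B^c$;
* $x\in A_i^c$ and $y\in B_i^c$ are adjacent iff $X_i^c(x,y)=1$;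
* there are no other edges.

So a side is a complete multipartite graph whose parts are the groups. Two vertices of one class are in different groups, so each class is a clique. A vertex has at most $n\ell$ neighbors in its side and at most $n$ across, so the maximum degree is at most $(\ell+1)n$.

A small instance: $D=1$, $n=\ell=2$. Let $A_1=\{1,2\}$ and $A_2=\{1',2'\}$, with groups $\{1,2'\}$ and $\{2,1'\}$. The edges inside $A$ are the four pairs between these groups, a $4$-cycle. Let $B_1=\{u_1,u_2\}$ and $B_2=\{v_1,v_2\}$, with groups $\{u_1,v_1\}$ and $\{u_2,v_2\}$. Let the only edge between the sides be $1u_1$, so that $X_1(1,u_1)=1$ and all other $X$-bits are $0$. Then $I=\{1,2',v_1\}$ is a maximal independent set: its vertices are pairwise non-adjacent, $2$ and $1'$ are adjacent to $1$, $u_1$ is adjacent to $1$, and $u_2,v_2$ are adjacent to $v_1$. It meets $A$ in one group and $B$ in one group. It contains both ends of the pair $2'v_1$, whose bit is $0$, and only one end of the pair $1u_1$, whose bit is $1$. This holds in general.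

**Definition.** $G$ is *good* if no $x\in A_i^c$ is adjacent to all of $B_i^c$ and no $y\in B_i^c$ is adjacent to all of $A_i^c$. There are $2Dn\ell$ vertices, each violating this with probability $p^n$, so $\Pr[G\text{ not good}]\le 2Dn\ell\,p^n$.

**Lemma 1.** Let $G$ be good and $I$ a maximal independent set of $G$. For each $c$ there are unique $a,b\in[n]$ such that $\emptyset\ne I\cap A^c\subseteq$ group $a$ and $\emptyset\ne I\cap B^c\subseteq$ group $b$. For every $i$, writing $x_i=\alpha_i^c(a)$ and $y_i=\beta_i^c(b)$,
$$X_i^c(x_i,y_i)=0\iff\{x_i,y_i\}\subseteq I .$$

*Proof.* Vertices of different groups of $A^c$ are adjacent, so $I\cap A^c$ lies in one group. Suppose $I\cap A^c=\emptyset$. By maximality every vertex of $A_1^c$ has a neighbor in $I$. This neighbor is not in $A^c$, so it lies in $I\cap B_1^c$. Since $B_1^c$ is a clique, $I\cap B_1^c$ has at most one element, and that element is then adjacent to all of $A_1^c$, against goodness. So $I\cap A^c\neq\emptyset$, which makes $a$ unique. The side $B^c$ is symmetric.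

If $X_i^c(x_i,y_i)=1$, then $x_i,y_i$ are adjacent and are not both in $I$. Let $X_i^c(x_i,y_i)=0$ and suppose $x_i\notin I$. Then $x_i$ has a neighbor in $I$. It is not in $A^c$, because $I\cap A^c$ lies in group $a$, the group of $x_i$, and group-mates are not adjacent. So it lies in $I\cap B_i^c$. As $I\cap B^c$ lies in group $b$, we have $I\cap B_i^c\subseteq\{y_i\}$, and $y_i$ is not adjacent to $x_i$. This contradiction gives $x_i\in I$, and $y_i\in I$ by symmetry. $\square$

So whoever outputs a maximal independent set of a good $G$, and knows the groups, knows all $\ell$ bits at the positions picked out by *some* group $a$ of $A^c$ and *some* group $b$ of $B^c$, in every copy. The solver may choose $a$ and $b$, but not the positions that belong to them: these are fixed by $\alpha$ and $\beta$. The plan is to show that a stream processor must commit its memory while the groups are still nearly unknown to it.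

## The cost of a maximal independent set in a stream

**Definition.** An *$(\alpha,\beta)$-ruling set* of a graph is a vertex set $I$ whose distinct members are at distance at least $\alpha$ and such that every vertex is at distance at most $\beta$ from $I$. (Here $\alpha,\beta$ are integers at least $1$; everywhere else these letters denote permutations.) A maximal independent set (MIS) is exactly a $(2,1)$-ruling set.

On the path $v_1v_2v_3v_4v_5$ the set $\{v_3\}$ is a $(2,2)$-ruling set but not an MIS, since $v_1$ has distance $2$ from it. The set $\{v_1,v_3,v_5\}$ is an MIS.

**Model.** The vertex set is known in advance, the edges arrive one at a time, and the algorithm reads them once and outputs a vertex set at the end. With space $S$ (in bits) it has at most $2^S$ memory states at each time. In the *random-order* model the edges of the fixed graph arrive in a uniformly random order, and the success probability is over this order and the internal randomness. "With high probability" means with probability at least $1-1/\mathrm{poly}(N)$ on every $N$-vertex graph. For lower bounds we give the algorithm more: unbounded computation, a free random string that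 can be re-read at any time, a free clock, and advance knowledge of the number of edges.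

The question comes from "Ruling Sets in Random Order and Adversarial Streams". The facts given with it, for $N$-vertex graphs, are these.

* (i) One-pass MIS needs $\Omega(N^2)$ space when edges arrive in an arbitrary order.
* (ii) In random order, $\tilde O(N)$ space suffices with high probability for a $(2,2)$-ruling set, and hence for a $(2,\beta)$-ruling set with any $\beta\ge2$.
* (iii) $\Omega(N)$ space is needed just to output the solution.

How much space does MIS need in random order? Does randomness of the order help, as one may hope from (ii)? It does not, up to logarithmic factors.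

**Theorem 1.** Storing the adjacency matrix computes an MIS with $N^2/2+O(N)$ bits, deterministically, in any order. Conversely, for all $N\ge N_0$, every one-pass algorithm that on every $N$-vertex graph in uniformly random edge order outputs an MIS with probability at least $1-2^{-31}$ (in particular, every algorithm that succeeds with probability $1-1/\mathrm{poly}(N)$) uses more than $2^{-62}N^2/\log^2N$ bits. So the complexity is $\tilde\Theta(N^2)$.

**Theorem 2.** Let $\kappa=2^{-30}$ and $\ell=4\lceil\log n\rceil$. There is $n_0$ such that for $n\ge n_0$ and integers $1\le D\le e^{\sqrt n}$ there is a distribution on graphs with $2Dn\ell$ vertices and maximum degree at most $(\ell+1)n$ on which every one-pass random-order algorithm of space $S\le2^{-52}Dn^2$ outputs an MIS with probability at most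
$$e^{-\kappa D}+n^{-4D}+e^{-\sqrt n}.$$

The lower bound in Theorem 1 is the case $D=1$. More copies give the following.

**Corollary 3.**

1. *Low success probability.* For every fixed $\varepsilon\in(0,1)$, success probability at least $\varepsilon$ requires $\Omega_\varepsilon(N^2/\log^2N)$ bits. For every fixed $C$, even success probability at least $N^{-C}$ requires $\Omega_C(N^2/\log^3N)$ bits.
2. *Bounded degree.* For $N\ge N_0$ and $\log^3N\le\Delta\le N-1$, algorithms that succeed with probability at least $1-2^{-31}$ on all $N$-vertex graphs of maximum degree at most $\Delta$ need more than $2^{-62}N\Delta/\log^2\Delta$ bits, and $O(N\Delta\log N)$ bits suffice.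
3. *Number of edges.* For $m_0\le m\le\binom N2$, on $N$-vertex graphs with at most $m$ edges one needs $\Omega(m/\log^2m)$ bits for success probability at least $1-2^{-31}$, and $O(m\log N)$ bits of memory, plus the output, suffice.

Together with (ii) and (iii), random-order $(2,\beta)$-ruling set has complexity $\tilde\Theta(N^2)$ for $\beta=1$ and $\tilde\Theta(N)$ for $\beta\ge2$.

The upper bound in Theorem 1 is immediate: keep the $\binom N2$ bits of the adjacency matrix, and at the end run the greedy algorithm (go through the vertices, accept one if no earlier accepted vertex is adjacent) with $O(N)$ extra bits. Everything below is about the lower bound.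

## Versions of the gadget that a small memory can handle

Before fixing $\ell$ and $p$, let us see by hand which choices fail. Take $D=1$ and drop the index $c$.

**Observation A.** *Let $\ell\ge2$. From one group $\{x_i\}$ of $A$, one group $\{y_i\}$ of $B$ and the $\ell$ bits $X_i(x_i,y_i)$ one can write down an MIS.* If some bit is $0$, take $I=\{x_1,\dots,x_\ell\}\cup\{y_i:X_i(x_i,y_i)=0\}$. If all bits are $1$, take $I=\{y_1,x_2,\dots,x_\ell\}$. In both cases $I$ is independent: it stays in one group per side, and a pair $x_i,y_i$ is contained in $I$ only when its bit is $0$. In both cases $I$ meets both sides, so all vertices of other groups are adjacent to $I$. A vertex $x_i$ or $y_i$ that was left out has $X_i(x_i,y_i)=1$, and its partner is in $I$. So $I$ is maximal.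

**$\ell=1$.** Now $A$ and $B$ are cliques. Fix a vertex $x\in A$ and keep its adjacencies to $B$, which takes $n$ bits. Some $y\in B$ is not adjacent to $x$ if $G$ is good, and $\{x,y\}$ is an MIS. So $n$ bits and $O(\log n)$ more for the output suffice.

**Known groups.** For any $\ell\ge2$, if $\alpha,\beta$ are known in advance, fix $a=b=1$ and keep the $\ell$ bits needed in Observation A. So the groups must be hidden.

**Hidden groups with fixed $\ell\ge2$.** Fix sets $C_i\subseteq A_i$ and $C_i'\subseteq B_i$ of size $s=\lceil n^{1-1/(2\ell)}\rceil$. Store all edges inside $\bigcup_iC_i$, inside $\bigcup_iC_i'$, and between $C_i$ and $C_i'$ for each $i$. For fixed $\ell$ this takes $O(\ell^2s^2)=O(n^{2-1/\ell})$ bits. A set with one vertex in each $C_i$ is a group exactly when there is no edge inside it, so the stored edges show which groups lie in $\bigcup_i C_i$. The number of such groups has mean $n(s/n)^\ell\ge\sqrt n$. For two distinct indices $a\neq a'$ the probability that both groups are inside is $\big(\tfrac{s(s-1)}{n(n-1)}\big)^\ell\le(s/n)^{2\ell}$, so the variance is at most the mean, and by Chebyshev no group is inside with probability at most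 $1/\sqrt n$. The same holds for $B$. With probability at least $1-2/\sqrt n$ the algorithm knows one group on each side and the bits between them, and Observation A finishes. So for fixed $\ell$ the gadget costs only $O(n^{2-1/\ell})$: the solver has $n^2$ choices of $(a,b)$, and one of them falls into the stored region. We will take $\ell$ to be a multiple of $\log n$, so that $n^2$ choices cannot compensate for a constant loss in each of $\ell$ positions.

## Cutting the stream in the middle reveals the groups

In an arbitrary-order stream we could send all bits $X$ first and all edges inside the sides afterwards. The memory in between would be a short summary of $X$, made without any knowledge of the groups. In random order both kinds of edges arrive together. The natural replacement is to look at the memory after half of the stream and treat it as a message: the first half contains half of the $1$-bits of $X$, and the message has to preserve information about them. Here is where this stops working.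

**Observation B.** *Let $\ell=4\lceil\log n\rceil$, and let each edge be early independently with probability $1/2$. With probability tending to $1$ the early edges inside $A$ determine the groups of $A$: the groups are the only sets with one vertex in each class and no early edge inside.* Fix the permutations, and let $\tau$ be a set with one vertex in each class that is not a group. Let $k<\ell$ be the largest number of vertices of $\tau$ in a common group, and $s=\ell-k\ge1$. For given $s$ there are at most $n\binom{\ell}{s}n^s\le n(\ell n)^s$ such $\tau$: choose a group that attains the maximum, the $s$ classes where $\tau$ leaves it, and the vertices there. Every vertex of $\tau$ is in a different group from at least $s$ others, so $\tau$ contains at least $\ell s/2$ edges of $G$, and it has no early edge with probability at most $2^{-\ell s/2}\le n^{-2s}$. For $s\ge2$ the expected number of such $\tau$ is at most $\sum_{s\ge2}n(\ell/n)^s\le2\ell^2/n$ once $n\ge2\ell$. For $s=1$ there are exactly $\ell-1$ edges inside $\tau$, and the expected number is at most $\ell n^2\cdot2^{1-\ell}\le2\ell n^{-2}$. Both tend to $0$.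

So a message that may depend arbitrarily on the early half can name one group on each side and the early bits at their $\ell$ positions, in $O(\log^2n)$ bits. The receiver adds the late bits, knows all bits at these positions, and applies Observation A. This is not a small-space streaming algorithm, since finding the groups may itself take memory. It shows that an argument which only uses the length of the message proves nothing at the middle of the stream. What is lost is the uncertainty about the groups: given the early edges, $\alpha$ and $\beta$ no longer have any (up to relabeling, and with probability close to $1$).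

The remedy is to cut much earlier, after a fraction $t=\Theta(1/\ell)$ of the stream. Each vertex then has about $tn$ early neighbors in each class of its side, about $t n\ell=\Theta(n)$ in total, and with the constant $t=\frac1{16\ell}$ this is too few to locate a group. The price is that an early cross edge becomes rare: among the $\ell$ positions of a pair of groups, only about $\ell pt$, a small constant, are early $1$-bits. So all we can hope for in one copy is a small constant probability of failure. That is enough for Theorem 1, and the $D$ copies raise it to failure with probability close to $1$.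

From now on
$$p=2^{-22},\qquad \ell=4\lceil\log n\rceil,\qquad t=\frac1{16\ell},\qquad m=D\ell,\qquad N=2Dn\ell ,$$
with $n\ge 2$. Note that $m$ is a multiple of $4$.

## The memory after the early edges as a message

This section turns the streaming question into a guessing problem.

**Step 1: a random order with a random cut.** Give every pair of vertices an independent coin, *early* with probability $t$ and *late* otherwise. Let $\omega$ be an independent uniformly random ranking of all pairs. The stream consists of the early edges of $G$ in $\omega$-order, followed by the late edges in $\omega$-order. Given $G$ with $M$ edges, this is a uniformly random permutation of $E(G)$: a fixed order $e_1,\dots,e_M$ arises exactly when, for some $k$, the early edges are $e_1,\dots,e_k$ and $\omega$ ranks $e_1,\dots,e_k$ in this order and $e_{k+1},\dots,e_M$ in this order. This has probability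
$$\sum_{k=0}^M t^k(1-t)^{M-k}\frac1{k!\,(M-k)!}=\frac1{M!}\sum_{k=0}^M\binom Mk t^k(1-t)^{M-k}=\frac1{M!}.$$

**Step 2: remove the other randomness.** Fix $\omega$ and the algorithm's random string so that the success probability over the remaining randomness (the graph and the coins) is at least the average. From now on the algorithm is deterministic.

**Step 3: separate the variables.** Let $Y$ be the set of early edges inside all the sides. Let $E_i^c(x,y)$ and $L_i^c(x,y)$ be the indicators that $xy$ is an early, respectively late, edge between $A_i^c$ and $B_i^c$. Thus $X=E+L$. The pairs $(E_i^c(x,y),L_i^c(x,y))$ are independent over all positions, with values $(1,0),(0,1),(0,0)$ of probabilities $pt$, $p(1-t)$, $1-p$. Hence, given $L=\lambda$, the bits of $E$ are independent, equal to $0$ where $\lambda=1$, and equal to $1$ with probability $\theta$ where $\lambda=0$, where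
$$\theta=\frac{pt}{1-p(1-t)},\qquad \frac{2^{-26}}{\ell}=pt\le\theta\le2pt\le\frac1{16}.\tag{1}$$
The upper bound holds because $1-p(1-t)\ge\frac12$. Call this product law $\nu_\lambda$. The triple $(\alpha,\beta,Y)$ depends on the permutations and the coins inside the sides, and $(E,L)$ on the bits $X$ and the coins between the sides. So
$$(\alpha,\beta,Y)\ \text{ is independent of }\ (E,L).\tag{2}$$

**Step 4: the message.** Let $\Pi$ be the memory state after the early edges, together with the number of early edges. (This number is the clock reading.) It takes at most $2^S\cdot\big(\binom N2+1\big)\le2^S N^2$ values, so at most $2^K$ with $K=S+2\log N$. Two facts about $\Pi$ matter.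

For fixed $(Y,L)=(y,\lambda)$, $\Pi$ is a function of $E$: the early edges are $y$ and those recorded by $E$, in the fixed order $\omega$. If the algorithm knows $|E(G)|$ in advance this remains true, because the sides have a constant number of edges and so $|E(G)|$ is a constant plus $|E|+|\lambda|$.

The output is a function of $(\Pi,Y,L,\alpha,\beta)$: the late edges inside the sides are the pairs in different groups that are not in $Y$, those between the sides are given by $L$, their order is $\omega$, and the total number of edges is the number of early edges (in $\Pi$) plus the number of late ones.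

By (2), given $(Y,L)$ the pair $(\alpha,\beta)$ is independent of $E$. As $\Pi$ is then a function of $E$,
$$\text{given }(Y,L),\quad(\alpha,\beta)\text{ is independent of }(E,\Pi).\tag{3}$$

**Step 5: what has to be guessed.** Index $j=(c,i)\in[D]\times[\ell]$, identify this index set with $[m]$, and let $Z_j=A_i^c\times B_i^c$, a set of $n^2$ positions. For $q=(a_c,b_c)_{c\in[D]}\in[n]^{2D}$ let $\mathrm{pos}(q)\in\prod_jZ_j$ be the vector whose $(c,i)$-coordinate is $(\alpha_i^c(a_c),\beta_i^c(b_c))$. For values $\pi,y,\lambda$ let $\mathcal R=\mathcal R(\pi,y,\lambda)$ be the set of all values of $E$ for which $\Pi=\pi$ when $(Y,L)=(y,\lambda)$. For $z\in\prod_jZ_j$ put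
$$\Lambda(z)=\max_{g\in\{0,1\}^m}\nu_\lambda\big(E_{z_j}=g_j\text{ for all }j\ \big|\ \mathcal R\big),$$
the success probability of the best guess of the early bits at the positions $z$ by someone who knows $\pi,y,\lambda$. Then
$$\Pr[\text{success and }G\text{ good}\mid\Pi,Y,L,\alpha,\beta]\le\max_{q}\Lambda(\mathrm{pos}(q)).\tag{4}$$
To see this, fix the conditioning data. They determine the output $I$. If $I$ is an MIS and $G$ is good, then by Lemma 1 the data determine a $q^*$ (the groups met by $I$) and the correct values of $X$ at all coordinates of $\mathrm{pos}(q^*)$, namely $0$ at a pair contained in $I$ and $1$ otherwise. Subtracting $L$ gives a vector $g$ with $E_{z_j}=g_j$ for all $j$, where $z=\mathrm{pos}(q^*)$. If $I$ does not single out groups as in Lemma 1, the event in (4) is impossible. By (3) and Step 3, given the data $E$ has law $\nu_\lambda(\cdot\mid\mathcal R)$. So the conditional probability is at most $\Lambda(\mathrm{pos}(q^*))$.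

The two remaining tasks are now visible. First, given $(Y,L,\Pi)$, each $\mathrm{pos}(q)$ must be close to a uniform vector of positions. Second, for a uniform vector $z$, the event $\Lambda(z)\ge e^{-\kappa D}$ must be so unlikely that a union bound over the $n^{2D}$ choices of $q$ survives. The constant $\kappa$ has to be small: if $\mathcal R$ carries no information and $D=1$, guessing all zeros is correct with probability at least $(1-\theta)^\ell\ge1-\ell\theta\ge1-2^{-25}$.

We shall use this form of the Chernoff bound: a binomial variable $Z$ with mean at most $\mu$ satisfies $\Pr[Z>2\mu]\le e^{-\mu/3}$. Indeed $\mathbb E\,2^Z\le e^{\mu}$, so by Markov's inequality the probability is at most $e^\mu/4^{\mu}\le e^{-\mu/3}$, as $\ln4-1>\frac13$.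

## Switching: early edges do not locate a group

Call a value $y$ of $Y$ *good* if every vertex has at most $2tn$ $y$-neighbors in each class of its own side. The number of early neighbors of a given vertex in a given class is binomial with mean at most $tn$. There are $2Dn\ell$ vertices and $\ell$ classes for each, so
$$\Pr[Y\text{ not good}]\le2Dn\ell^2e^{-tn/3}.$$

**Lemma 2.** Let $n\ge4\ell$ and let $y$ be good. For all $q\in[n]^{2D}$ and $z\in\prod_jZ_j$,
$$\Pr[\mathrm{pos}(q)=z\mid Y=y]\le4^m n^{-2m}.$$

A uniform vector takes each value with probability $n^{-2m}$. So the early edges inside the sides help to locate the positions by a factor of at most $4^m$, a constant per position.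

*Proof.*

**Step 1: reduce to one side.** The $2D$ sides, each with its permutations and its early edges, are independent, and remain so given $Y=y$. The event $\mathrm{pos}(q)=z$ prescribes, on each side, the $\ell$ vertices of one group. So it suffices to show, for one side with permutations $\alpha=(\alpha_1,\dots,\alpha_\ell)$, for $a\in[n]$ and $g\in[n]^\ell$,
$$\Pr[\alpha_i(a)=g_i\text{ for all }i\mid y]\le(2/n)^\ell,\tag{5}$$
because the product over $2D$ sides is $(2/n)^{2D\ell}=4^mn^{-2m}$.

**Step 2: the posterior is uniform.** Given $\alpha$, the probability of seeing $y$ on this side is $t^{|y|}(1-t)^{T-|y|}$ if no edge of $y$ lies inside a group, and $0$ otherwise. Here $T=\binom{n\ell}2-n\binom\ell2$ is the number of pairs in different groups, which does not depend on $\alpha$. The prior of $\alpha$ is uniform, so the posterior is uniform on the set $\mathcal A$ of *compatible* $\alpha$, those with no $y$-edge inside a group. Let $\mathcal A_g=\{\alpha\in\mathcal A:\alpha_i(a)=g_i\text{ for all }i\}$. We must show $|\mathcal A_g|\le(2/n)^\ell|\mathcal A|$, and we do so by moving the vertices $g_i$ out of group $a$, in many ways.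

**Step 3: the switch.** Let $\alpha\in\mathcal A_g$, let $b_1,\dots,b_\ell\in[n]\setminus\{a\}$ be distinct, and put $\alpha_i'=\alpha_i\circ(a\ b_i)$. Write $(i,v)$ for the vertex $v$ of class $i$. Under $\alpha'$, group $a$ is $\{(i,\alpha_i(b_i)):i\in[\ell]\}$. Group $b_i$ has $\alpha_i'(b_i)=\alpha_i(a)=g_i$ in class $i$. In a class $j\neq i$ it keeps its vertex $\alpha_j(b_i)$, since $b_i\notin\{a,b_j\}$. So group $b_i$ becomes $\{(i,g_i)\}\cup\{(j,\alpha_j(b_i)):j\neq i\}$. Other groups do not change. Since $\alpha$ is compatible, $\alpha'$ is compatible provided that for each $i$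

* (a) $(i,\alpha_i(b_i))$ is not $y$-adjacent to $(j,\alpha_j(b_j))$ for any $j<i$, and
* (b) $(i,g_i)$ is not $y$-adjacent to $(j,\alpha_j(b_i))$ for any $j\ne i$.

Condition (a) takes care of the new group $a$. Condition (b) takes care of the new group $b_i$, where all pairs not involving $(i,g_i)$ were already in a common group under $\alpha$.

**Step 4: count the switches.** Choose $b_1,b_2,\dots$ in turn. For $b_i$, avoiding $a$ and the earlier $b_j$ excludes at most $\ell$ values. In (a), each of the $i-1$ vertices $(j,\alpha_j(b_j))$ has at most $2tn$ $y$-neighbors in class $i$, and each of them excludes one value, so at most $(i-1)2tn$ are excluded. In (b), $(i,g_i)$ has at most $2tn$ $y$-neighbors in each class $j$, so at most $(\ell-1)2tn$ are excluded. In total at most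
$$\ell+4\ell tn=\ell+\frac n4\le\frac n2$$
values are excluded, and at least $n/2$ remain. So each $\alpha\in\mathcal A_g$ has at least $(n/2)^\ell$ valid choices of $(b_1,\dots,b_\ell)$. This is where $t\le\frac1{16\ell}$ is used.

**Step 5: the switch can be undone.** For fixed $a,g$ the map $(\alpha,b)\mapsto\alpha'$ is injective: $\alpha_i'(b_i)=g_i$ gives $b_i=(\alpha_i')^{-1}(g_i)$, and then $\alpha_i=\alpha_i'\circ(a\ b_i)$. Its values lie in $\mathcal A$. Hence $|\mathcal A_g|(n/2)^\ell\le|\mathcal A|$, which is (5). $\square$

## A short message leaves most random positions uncertain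

We recall the textbook tools. For laws $\mu,\nu$ on a finite set, with $\nu(e)>0$ wherever $\mu(e)>0$, $D_{KL}(\mu\|\nu)=\sum_e\mu(e)\ln\frac{\mu(e)}{\nu(e)}\ge0$.

* Conditioning on an event $W$: $D_{KL}(\nu(\cdot\mid W)\|\nu)=\ln\frac1{\nu(W)}$, since the ratio of the two laws is $1/\nu(W)$ on $W$.
* If $\nu=\prod_z\nu_z$ is a product law and $\mu$ has marginals $\mu_z$, then $D_{KL}(\mu\|\nu)\ge\sum_zD_{KL}(\mu_z\|\nu_z)$, because the difference is $\sum_e\mu(e)\ln\frac{\mu(e)}{\prod_z\mu_z(e_z)}=D_{KL}(\mu\|\prod_z\mu_z)\ge0$.
* The binary divergence $d(q\|\theta)=q\ln\frac q\theta+(1-q)\ln\frac{1-q}{1-\theta}$ has $q$-derivative $\ln\frac{q(1-\theta)}{\theta(1-q)}$, so it decreases on $[0,\theta]$ and increases on $[\theta,1]$.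

**Lemma 3.** Let $\lambda$ have at most $2pn^2$ ones in each $Z_j$, write $\nu=\nu_\lambda$, let $\nu(\mathcal R)\ge2^{-K'}$, put $w=e^{-\kappa D}2^{-K'}$, and assume $\ln(1/w)\le2^{-50}Dn^2$. For $z$ uniform in $\prod_jZ_j$,
$$\Pr_z[\Lambda(z)\ge e^{-\kappa D}]\le2^{3m/2}\cdot2^{-5m}.$$

*Proof.* The idea is to read the bits $E_{z_j}$ one after another, in random order of $j$, conditioning on each guess being right. If the whole guess is right with probability at least $e^{-\kappa D}$, then most single steps must be nearly certain. But a large event makes only a few positions nearly certain, and a random position misses them.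

**Step 1: few positions are nearly certain.** For an event $W$ with $\nu(W)>0$ let
$$F_j(W)=\{z\in Z_j:\ \lambda(z)=1\ \text{ or }\ \nu(E_z=1\mid W)\notin(\theta/4,\,1-\theta/4)\}.$$
We claim: if $\nu(W)\ge w$, then the total number, over all $j$, of $z\in F_j(W)$ with $\lambda(z)=0$ is at most $\ln(1/w)/(0.4\,\theta)$.

On the positions with $\lambda=0$, $\nu$ is a product of Bernoulli($\theta$) laws; the other coordinates are constant. By the recalled facts, $\ln(1/w)\ge\ln(1/\nu(W))\ge\sum_{z:\lambda(z)=0}d\big(\nu(E_z=1\mid W)\,\|\,\theta\big)$. So it suffices that $d(q\|\theta)\ge0.4\,\theta$ whenever $q\notin(\theta/4,1-\theta/4)$.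

If $q\le\theta/4$, then $d(q\|\theta)\ge d(\frac\theta4\|\theta)$. Using $\ln u\ge1-1/u$ for $u=\frac{1-\theta/4}{1-\theta}$, where $1-1/u=\frac{3\theta/4}{1-\theta/4}$,
$$d(\tfrac\theta4\|\theta)\ge-\frac{\ln4}4\,\theta+\Big(1-\frac\theta4\Big)\frac{3\theta/4}{1-\theta/4}=\Big(\frac34-\frac{\ln4}4\Big)\theta\ge0.4\,\theta .$$
If $q\ge1-\theta/4$, then $q\ge\frac12\ge\theta$, and since $\theta\le\frac1{16}$,
$$d(q\|\theta)\ge d(\tfrac12\|\theta)=\tfrac12\ln\frac1{4\theta(1-\theta)}\ge\tfrac12\ln\frac1{4\theta}\ge\tfrac12\ln4\ge0.4\,\theta .$$

**Step 2: a good guess has many nearly certain steps.** Fix $g\in\{0,1\}^m$. Let $z$ satisfy $\nu(E_{z_j}=g_j\text{ for all }j\mid\mathcal R)\ge e^{-\kappa D}$, and let $j_1,\dots,j_m$ be any ordering of $[m]$. Put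
$$W_s=\mathcal R\cap\{E_{z_{j_r}}=g_{j_r}\text{ for all }r\le s\},\qquad r_s=\frac{\nu(W_s)}{\nu(W_{s-1})}=\nu(E_{z_{j_s}}=g_{j_s}\mid W_{s-1}).$$
The events $W_s$ decrease, so $\nu(W_s)\ge\nu(W_m)\ge e^{-\kappa D}\nu(\mathcal R)\ge w$ for all $s$. The product of the $r_s$ is at least $e^{-\kappa D}$, so
$$\sum_s(1-r_s)\le-\sum_s\ln r_s\le\kappa D .$$
Therefore the number of $s$ with $1-r_s>\theta/4$ is at most
$$\frac{4\kappa D}\theta\le4\cdot2^{-30}D\cdot2^{26}\ell=\frac m4,$$
by (1). Every other $s$ has $r_s\ge1-\theta/4$. If $g_{j_s}=1$ this says $\nu(E_{z_{j_s}}=1\mid W_{s-1})\ge1-\theta/4$, and if $g_{j_s}=0$ it says that this probability is at most $\theta/4$. In both cases $z_{j_s}\in F_{j_s}(W_{s-1})$. Among the $m/2$ indices $s\le m/2$ at least $m/4$ are of this kind. So there is $H\subseteq[m/2]$ with $|H|=m/4$ such that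
$$\text{for all }s\in H:\qquad\nu(W_{s-1})\ge w\ \text{ and }\ z_{j_s}\in F_{j_s}(W_{s-1}).\tag{6}$$

**Step 3: this is unlikely for random positions.** Now let the ordering be uniformly random and independent of the uniform $z$, still with $g$ fixed, and fix $H$ too. Reveal $(j_1,z_{j_1}),(j_2,z_{j_2}),\dots$ successively. For $s\le m/2$, given the first $s-1$ of these, $W_{s-1}$ is determined, $j_s$ is uniform among the $m-s+1\ge m/2$ remaining indices, and $z_{j_s}$ is uniform in $Z_{j_s}$. If $\nu(W_{s-1})\ge w$, then by the assumption on $\lambda$ and by Step 1
$$\Pr[z_{j_s}\in F_{j_s}(W_{s-1})\mid\text{past}]\le2p+\frac{\ln(1/w)}{0.4\,\theta}\cdot\frac1{n^2\,m/2}=2p+\frac{5\ln(1/w)}{\theta mn^2}=:\rho .$$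
The random choice of $j_s$ is needed here: the nearly certain positions could all lie in a few classes $Z_j$, and for a fixed order these could come next. By (1), $\theta m\ge2^{-26}D$. With $\ln(1/w)\le2^{-50}Dn^2$ we get
$$\rho\le2^{-21}+5\cdot2^{-24}=13\cdot2^{-24}\le2^{-20}.$$
Multiplying the conditional bounds over $s\in H$, (6) has probability at most $\rho^{m/4}\le2^{-5m}$.

**Step 4: union bound.** If $\Lambda(z)\ge e^{-\kappa D}$, then some $g$ is as in Step 2, and for whatever ordering, some $H$ satisfies (6). There are $2^m$ vectors $g$ and at most $2^{m/2}$ sets $H$. So $\Pr_z[\Lambda(z)\ge e^{-\kappa D}]\le2^m\cdot2^{m/2}\cdot2^{-5m}$. $\square$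

## Five bad events, and Theorem 2

*Proof of Theorem 2.* Let $S\le2^{-52}Dn^2$ and $K'=K+Dn=S+2\log N+Dn$.

**Step 1: the parameters fit.** For $n$ large, $n\ge4\ell$, as Lemma 2 needs. For Lemma 3 we need $\ln(1/w)\le2^{-50}Dn^2$. Since $N=2Dn\ell$ and $\log D\le D$,
$$2\log N+Dn+\kappa D\le 2D+2+2\log n+2\log\ell+Dn+\kappa D\le2^{-52}Dn^2$$
for all $n\ge n_0$ and all $D\ge1$. Hence $\ln(1/w)=\kappa D+K'\ln2\le\kappa D+K'\le2\cdot2^{-52}Dn^2\le2^{-50}Dn^2$.

**Step 2: four rare events.** These are what Lemmas 1–3 exclude.

1. $G$ is not good: probability at most $2Dn\ell\,p^n$.
2. $Y$ is not good: probability at most $2Dn\ell^2e^{-tn/3}=2Dn\ell^2e^{-n/(48\ell)}$.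
3. Some $Z_j$ contains more than $2pn^2$ late edges: their number is binomial with mean at most $pn^2$, so the probability is at most $m\,e^{-pn^2/3}$.
4. The message is atypical: $\nu_L(\mathcal R(\Pi,Y,L))<2^{-K'}$. Given $(Y,L)=(y,\lambda)$, the message equals $\pi$ with probability exactly $\nu_\lambda(\mathcal R(\pi,y,\lambda))$. There are at most $2^K$ values $\pi$, and those with probability below $2^{-K'}$ contribute at most $2^{K-K'}=2^{-Dn}$ in total.

For $n\ge n_0$ and $D\le e^{\sqrt n}$ each of these is at most $\frac14e^{-\sqrt n}$. Indeed, the bounds are at most $2n\ell e^{\sqrt n}2^{-22n}$, $\;2n\ell^2e^{\sqrt n-n/(48\ell)}$, $\;\ell e^{\sqrt n-pn^2/3}$ and $2^{-n}$. After multiplication by $4e^{\sqrt n}$ they all tend to $0$, because $\ell=O(\log n)$.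

**Step 3: the positions of some choice $q$ are easy to guess.**

5. None of 2–4 occurs, but $\max_q\Lambda(\mathrm{pos}(q))\ge e^{-\kappa D}$.

Condition on $(Y,L,\Pi)=(y,\lambda,\pi)$ outside 2–4. The function $\Lambda$ is now fixed. By (3) and (2), $(\alpha,\beta)$ still has its law given $Y=y$. By Lemma 2, each $\mathrm{pos}(q)$ takes every value with at most $4^m$ times its probability under the uniform law. So by Lemma 3 and a union bound over $q\in[n]^{2D}$ the conditional probability of event 5 is at most
$$n^{2D}\cdot4^m\cdot2^{3m/2}\cdot2^{-5m}=n^{2D}\,2^{-3m/2}\le2^{-m}\le n^{-4D}.$$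
Here $\ell\ge4\log n$ enters: $n^{2D}=2^{2D\log n}\le2^{D\ell/2}=2^{m/2}$ and $2^{-m}=2^{-D\ell}\le2^{-4D\log n}$.

**Step 4: conclusion.** Events 2–5 are determined by $(\Pi,Y,L,\alpha,\beta)$. When none of them occurs, (4) bounds the conditional probability of "success and $G$ good" by $e^{-\kappa D}$. Adding the probability of events 1–5, the success probability is at most $e^{-\kappa D}+n^{-4D}+e^{-\sqrt n}$. $\square$

**Remark.** The proof used the memory bound only at one moment, after the early edges, which are a random $\frac1{16\ell}=\Theta(1/\log N)$ fraction of the stream (the last equality when $\log N=\Theta(\log n)$, as for $D=1$). The lower bound therefore holds even if memory is unlimited before and after that moment.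

## Choosing $n$ and $D$ for Theorem 1 and Corollary 3

Three facts are used each time. *Padding:* adding isolated vertices to $G$ does not change the stream, and an MIS of the padded graph restricts to an MIS of $G$. So an algorithm for $N$-vertex graphs solves smaller instances with the same space and success probability. *Averaging:* an algorithm that succeeds with probability at least $\sigma$ on every graph also does so on average over a distribution of graphs. *Size of $\ell$:* for $n\ge2$, $\ell\le4(\log n+1)\le8\log n$.

*Proof of the lower bound in Theorem 1.* Take $D=1$ and $n=\lfloor N/(16\log N)\rfloor$, which is at least $N/(32\log N)$ for large $N$. Then $2n\ell\le16n\log n\le16n\log N\le N$; pad to $N$ vertices. If $S\le2^{-52}n^2$, then by Theorem 2 the success probability is at most $e^{-2^{-30}}+n^{-4}+e^{-\sqrt n}$. Since $e^{-2^{-30}}\le1-2^{-30}+2^{-61}$, this is less than $1-2^{-31}$ for large $N$. Hence success probability at least $1-2^{-31}$ forces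
$$S>2^{-52}n^2\ge2^{-52}\cdot\frac{N^2}{2^{10}\log^2N}=2^{-62}\frac{N^2}{\log^2N}.$$
An algorithm with success probability $1-1/\mathrm{poly}(N)$ meets the threshold $1-2^{-31}$ for large $N$. $\square$

*Proof of Corollary 3(1).* Take $n=\lfloor N/(16D\log N)\rfloor$, so that $2Dn\ell\le16Dn\log N\le N$, and pad. For fixed $\varepsilon$ use the constant $D=\lceil2^{30}\ln(2/\varepsilon)\rceil$. Then $e^{-\kappa D}\le\varepsilon/2$, and for large $N$ we have $D\le e^{\sqrt n}$ and $n^{-4D}+e^{-\sqrt n}<\varepsilon/2$. So success probability at least $\varepsilon$ forces $S>2^{-52}Dn^2=\Omega(N^2/(D\log^2N))=\Omega_\varepsilon(N^2/\log^2N)$.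

For $\varepsilon=N^{-C}$ take $D=\lceil2^{30}\ln(2N^C)\rceil=\Theta_C(\log N)$. Then $e^{-\kappa D}\le\frac12N^{-C}$. Now $n=\Theta_C(N/\log^2N)$, so for large $N$ we have $D\le e^{\sqrt n}$ and $n^{-4D}+e^{-\sqrt n}<\frac12N^{-C}$. Hence $S=\Omega(N^2/(D\log^2N))=\Omega_C(N^2/\log^3N)$. $\square$

*Proof of Corollary 3(2).* Take $n=\lfloor\Delta/(16\log\Delta)\rfloor$, which is at least $\Delta/(32\log\Delta)$ for large $N$. The maximum degree of the construction is at most $(\ell+1)n\le2\ell n\le16n\log\Delta\le\Delta$. One copy has $2n\ell\le\Delta\le N$ vertices. Let $D=\lfloor N/(2n\ell)\rfloor\ge1$, so $D\ge N/(4n\ell)$, and pad.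

We check the hypothesis $D\le e^{\sqrt n}$. The function $x/\log x$ is increasing for $x\ge e$, so $\Delta\ge\log^3N$ gives $\frac{\Delta}{16\log\Delta}\ge\frac{\log^3N}{48\log\log N}$. For large $N$ this yields $n\ge n_0$ and $n\ge\ln^2N$. Then $D\le N=e^{\ln N}\le e^{\sqrt n}$.

For every $D\ge1$ the bound of Theorem 2 is at most $e^{-\kappa}+n^{-4}+e^{-\sqrt n}<1-2^{-31}$ for $n$ large. So success probability at least $1-2^{-31}$ forces
$$S>2^{-52}Dn^2\ge2^{-52}\frac N{4n\ell}n^2=2^{-54}\frac{Nn}\ell\ge2^{-54}N\cdot\frac\Delta{32\log\Delta}\cdot\frac1{8\log\Delta}=2^{-62}\frac{N\Delta}{\log^2\Delta}.$$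
For the upper bound, store all edges. There are at most $N\Delta/2$, with $O(\log N)$ bits each. $\square$

*Proof of Corollary 3(3).* Let $N'=\lfloor\sqrt{2m}\rfloor$. (Here $m$ is the bound on the number of edges.) Since $2m\le N(N-1)<N^2$, we have $N'\le N$. Every $N'$-vertex graph has at most $\binom{N'}2\le\frac{(N')^2}2\le m$ edges. Use the lower-bound instance of Theorem 1 with $N'$ vertices, where $m\ge m_0$ ensures $N'\ge N_0$, and pad with $N-N'$ isolated vertices. This gives more than $2^{-62}(N')^2/\log^2N'=\Omega(m/\log^2m)$ bits. For the upper bound, store all edges in $O(m\log N)$ bits and run the greedy algorithm at the end. Only the at most $2m$ vertices on edges need bookkeeping, and all others are output. $\square$
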